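\title{Continuum many disjoint positive Borel sets and property (M)}

\begin{abstract}
An ideal $I$ on an uncountable Polish space $X$ has property (M) if some Borel map from $X$ to an uncountable Polish space has all its fibers outside $I$. An ideal with property (M) admits $\mathfrak c$ pairwise disjoint $I$-positive Borel sets, and it was asked whether ZFC proves that the converse fails for some ideal. We show that it does not (if ZFC is consistent). Under the Covering Property Axiom $\mathrm{CPA}_{\rm prism}$, which holds in the iterated perfect set model, for every family of $\mathfrak c$ pairwise disjoint nonempty analytic subsets of a Polish space there is a Borel map to $2^\omega$ each of whose fibers contains a member of the family. The main tool is a Mycielski-type lemma for prisms, proved in ZFC.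
\end{abstract}

\section{The question and the answer}

An \emph{ideal} on a set $X$ is a family $I\subseteq\mathcal P(X)$ that contains $\emptyset$ and is closed under subsets and finite unions. Sets in $I^+=\mathcal P(X)\setminus I$ are called \emph{$I$-positive}. Let $X$ be an uncountable Polish space. The ideal $I$ has \emph{property} (M) if there are an uncountable Polish space $Y$ and a Borel map $f\colon X\to Y$ with
\[
 f^{-1}[\{y\}]\in I^+\qquad\text{for every } y\in Y .
\]
All uncountable Polish spaces are Borel isomorphic, so we may always take $Y$ to be the Cantor space $C=2^\omega$.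

Property (M) strongly violates the countable chain condition, which says that every pairwise disjoint family of $I$-positive Borel sets is countable. If $f$ witnesses (M), its fibers are $\mathfrak c$ pairwise disjoint $I$-positive Borel sets, and they are arranged by a single Borel function. Conversely, can an arbitrary family of $\mathfrak c$ pairwise disjoint positive Borel sets be traded for one arranged by a Borel function?

Since the family may have been picked with no definability whatsoever, one might expect counterexamples. The simplest instance already shows what is at stake. Let $Z\subseteq X$ have size $\mathfrak c$ and let $I_Z=\{A\subseteq X: A\cap Z=\emptyset\}$. The singletons $\{z\}$, $z\in Z$, are $\mathfrak c$ disjoint positive Borel sets, and $I_Z$ has (M) exactly when some Borel map $X\to C$ sends $Z$ \emph{onto} $C$.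

Counterexamples do exist under an additional hypothesis. Let $\operatorname{cov}(\mathcal M)$ be the least number of meager sets needed to cover the real line. It is known (D.~H.~Fremlin) that if $\operatorname{cov}(\mathcal M)=\mathfrak c$, then there is an ideal on an uncountable Polish space without (M) that has $\mathfrak c$ pairwise disjoint positive Borel sets. The question treated here comes from \cite{cov}: \emph{does ZFC alone prove that there is such an ideal on some uncountable Polish space?}

The answer is \textbf{no}. Recall that a subset of a Polish space is \emph{analytic} if it is a continuous image of a Borel subset of a Polish space; in particular Borel sets are analytic. The axiom $\mathrm{CPA}_{\rm prism}$ is stated in Section~\ref{sec:prisms}.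

\begin{theorem}[$\mathrm{CPA}_{\rm prism}$]\label{thm:main}
Let $X$ be a Polish space and let $\mathcal B$ be a family of $\mathfrak c$ pairwise disjoint nonempty analytic subsets of $X$. Then there is a Borel map $\varphi\colon X\to C$ such that for every $y\in C$ some $B\in\mathcal B$ satisfies $B\subseteq\varphi^{-1}[\{y\}]$.
\end{theorem}

\begin{corollary}\label{cor:answer}
Assume $\mathrm{CPA}_{\rm prism}$. If an ideal $I$ on an uncountable Polish space has $\mathfrak c$ pairwise disjoint $I$-positive Borel sets, then $I$ has property \textup{(M)}. Consequently, if ZFC is consistent, then ZFC does not prove that there is an ideal on an uncountable Polish space without \textup{(M)} that has $\mathfrak c$ pairwise disjoint positive Borel sets.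
\end{corollary}

\begin{proof}
Positive sets are nonempty, so Theorem~\ref{thm:main} applies to the given family. Each fiber of the resulting $\varphi$ contains a positive set and is therefore positive. The second statement follows because $\mathrm{CPA}_{\rm prism}$ is consistent relative to ZFC (Theorem~\ref{fact:cpa}).
\end{proof}

By the Baire category theorem $\operatorname{cov}(\mathcal M)$ is uncountable, so $\operatorname{cov}(\mathcal M)=\mathfrak c$ holds under the continuum hypothesis. Together with Fremlin's result, this shows that the existence of such an ideal is independent of ZFC (if ZFC is consistent).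

\medskip
The plan is this. Code the members of $\mathcal B$ by a set $Z$ of reals with $|Z|=\mathfrak c$. The axiom says that $\mathfrak c=\omega_2$ and that, whenever a family of perfect sets is dense in a suitable sense, $\omega_1$ of its members cover all but at most $\omega_1$ points of $C$. Hence the perfect sets missing $Z$ cannot form a dense family. We show that, if the theorem failed for $\mathcal B$, they would. Section~\ref{sec:singletons} carries this out for singletons, where the main idea is visible without technicalities. For general families one must also control how the coded sets intersect. This is the purpose of the lemma of Section~\ref{sec:mycielski}, and Section~\ref{sec:proof} completes the proof. Section~\ref{sec:further} contains a strengthening, examples showing that the hypotheses are needed, and a reformulation of the question.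

\section{Prisms and the axiom}\label{sec:prisms}

Throughout, $C=2^\omega$, and $\alpha$ is a countable ordinal with $\alpha>0$. The space $C^\alpha$ is homeomorphic to $C$. For $x\in C^\alpha$ and $\beta\le\alpha$ we write $x{\restriction}\beta$ for the restriction of the sequence $x$ to its first $\beta$ coordinates. For $c\in C$ and $n\in\omega$, $c{\restriction}n\in 2^n$ consists of the first $n$ digits of $c$.

\begin{definition}
$\Phi(\alpha)$ is the set of continuous injections $k\colon C^\alpha\to C^\alpha$ such that
\[
k(x){\restriction}\beta=k(y){\restriction}\beta\iff x{\restriction}\beta=y{\restriction}\beta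
\qquad\text{for all }\beta<\alpha,\ x,y\in C^\alpha .
\]
Let $\mathbb P_\alpha=\{k[C^\alpha]:k\in\Phi(\alpha)\}$. For a Polish space $S$, let $\mathcal F_{\rm prism}(S)$ be the set of continuous injections $f\colon E\to S$ with $E\in\mathbb P_\alpha$ for some $0<\alpha<\omega_1$, and let $\mathrm{Perf}(S)$ be the set of subsets of $S$ homeomorphic to $C$. A family $\mathcal E\subseteq\mathrm{Perf}(S)$ is \emph{prism-dense} if for every $f\in\mathcal F_{\rm prism}(S)$ there is $g\in\mathcal F_{\rm prism}(S)$ with $g\subseteq f$ and $\operatorname{range}(g)\in\mathcal E$.
\end{definition}

Clearly $\Phi(\alpha)$ is closed under composition. The members that we need are built coordinate by coordinate, using the following criterion, and then composed.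

\begin{lemma}\label{lem:criterion}
For each $\beta<\alpha$ let $K_\beta\colon C^{\beta+1}\to C$ be continuous, and suppose that $K_\beta(w)\ne K_\beta(w')$ whenever $w{\restriction}\beta=w'{\restriction}\beta$ and $w(\beta)\neq w'(\beta)$. Then the map $k\colon C^\alpha\to C^\alpha$, $k(x)(\beta)=K_\beta(x{\restriction}(\beta+1))$, belongs to $\Phi(\alpha)$. In particular, every map that acts on each coordinate separately by a continuous injection $C\to C$ belongs to $\Phi(\alpha)$.
\end{lemma}

\begin{proof}
The map $k$ is continuous since each of its coordinates is. Let $\beta\le\alpha$. If $x{\restriction}\beta=y{\restriction}\beta$, then $k(x){\restriction}\beta=k(y){\restriction}\beta$ by definition. If $x{\restriction}\beta\ne y{\restriction}\beta$, let $\gamma<\beta$ be least with $x(\gamma)\ne y(\gamma)$. Then $x{\restriction}\gamma=y{\restriction}\gamma$, so $k(x)(\gamma)\ne k(y)(\gamma)$ by the hypothesis on $K_\gamma$. The case $\beta=\alpha$ shows that $k$ is injective.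
\end{proof}

The axiom is
\begin{quote}
$\mathrm{CPA}_{\rm prism}$: $\mathfrak c=\omega_2$, and for every Polish space $S$ and every prism-dense $\mathcal E\subseteq\mathrm{Perf}(S)$ there is $\mathcal E_0\subseteq\mathcal E$ with $|\mathcal E_0|\le\omega_1$ and $|S\setminus\bigcup\mathcal E_0|\le\omega_1$.
\end{quote}

\begin{theorem}[Ciesielski--Pawlikowski \cite{cp}]\label{fact:cpa}
$\mathrm{CPA}_{\rm prism}$ follows from the axiom CPA, and CPA holds in the iterated perfect set (Sacks) model. Hence, if ZFC is consistent, so is $\mathrm{ZFC}+\mathrm{CPA}_{\rm prism}$.
\end{theorem}

We use the axiom only through the following consequence.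

\begin{lemma}[$\mathrm{CPA}_{\rm prism}$]\label{lem:use}
Let $Z\subseteq C$. Suppose that for every $0<\alpha<\omega_1$ and every continuous injection $g\colon C^\alpha\to C$ there is $k\in\Phi(\alpha)$ with $g[k[C^\alpha]]\cap Z=\emptyset$. Then $|Z|\le\omega_1<\mathfrak c$.
\end{lemma}

\begin{proof}
We claim that $\mathcal E=\{Q\in\mathrm{Perf}(C):Q\cap Z=\emptyset\}$ is prism-dense. Let $f\colon E\to C$ be in $\mathcal F_{\rm prism}(C)$, with $E=h[C^\alpha]$ and $h\in\Phi(\alpha)$. Apply the hypothesis to the continuous injection $g=f\circ h$ to get $k$. Since $h\circ k\in\Phi(\alpha)$, the set $E'=(h\circ k)[C^\alpha]\subseteq E$ is in $\mathbb P_\alpha$, so $f{\restriction}E'\in\mathcal F_{\rm prism}(C)$. Its range $g[k[C^\alpha]]$ is homeomorphic to $C^\alpha$ by compactness, hence to $C$, and it misses $Z$. This proves the claim. Now take $\mathcal E_0$ as in the axiom. All members of $\mathcal E_0$ miss $Z$, so $Z\subseteq C\setminus\bigcup\mathcal E_0$ and $|Z|\le\omega_1$. Finally, $\mathfrak c=\omega_2$.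
\end{proof}

\begin{remark}\label{rem:perfect}
It would be pleasant to work with $\alpha=1$ only, that is, with perfect sets instead of prisms. The axiom would then have to apply to every $\mathcal E\subseteq\mathrm{Perf}(S)$ such that each $P\in\mathrm{Perf}(S)$ contains a member of $\mathcal E$, and this version is inconsistent: \emph{there is $Z\subseteq C\times C$ with $|Z|=\mathfrak c$ such that every $P\in\mathrm{Perf}(C\times C)$ contains some $Q\in\mathrm{Perf}(C\times C)$ with $Q\cap Z=\emptyset$.} No family of perfect sets that miss $Z$ covers all but $\omega_1$ points if $\mathfrak c=\omega_2$.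

To find $Z$, enumerate $C=\{x_\xi:\xi<\mathfrak c\}$ without repetition and $\mathrm{Perf}(C\times C)=\{P_\xi:\xi<\mathfrak c\}$. Write $P_x=\{y:(x,y)\in P\}$ for $P\subseteq C\times C$. Choose $y_\xi\in C$ outside all those sections $(P_\eta)_{x_\xi}$, $\eta<\xi$, that are countable; they contain fewer than $\mathfrak c$ points altogether. Let $Z=\{(x_\xi,y_\xi):\xi<\mathfrak c\}$, and let $P=P_\eta$. If some section $P_x$ is uncountable, then $\{x\}\times P_x$ contains a perfect set. This set meets $Z$ in at most one point, so one of two disjoint perfect subsets of it misses $Z$. Otherwise all sections of $P$ are countable, so $Z\cap P\subseteq\{(x_\xi,y_\xi):\xi\le\eta\}$ has fewer than $\mathfrak c$ points. Since $P$ is homeomorphic to $C\times C$, it splits into $\mathfrak c$ disjoint perfect sets, and one of these misses $Z$.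
\end{remark}

\section{Singletons: freezing half of a coordinate}\label{sec:singletons}

Let $\pi\colon C\to C$ be the map $\pi(c)(n)=c(2n)$ that reads the even digits. For $y\in C$ let $e_y\colon C\to C$ be the continuous injection with $e_y(c)(2n)=y(n)$ and $e_y(c)(2n+1)=c(n)$, so that $\pi(e_y(c))=y$ for all $c$. Define $j_y\colon C^\alpha\to C^\alpha$ by
\[
j_y(x)(0)=e_y(x(0)),\qquad j_y(x)(\beta)=x(\beta)\ \text{ for }0<\beta<\alpha .
\]
By Lemma~\ref{lem:criterion}, $j_y\in\Phi(\alpha)$. Thus $j_y$ freezes the even digits of the first coordinate at $y$ and still leaves a full prism.

Assume $\mathrm{CPA}_{\rm prism}$. Here is the proof of Theorem~\ref{thm:main} for $X=C$ and $\mathcal B=\{\{z\}:z\in Z\}$, where $Z\subseteq C$ and $|Z|=\mathfrak c$. We must find a Borel $\varphi\colon C\to C$ with $\varphi[Z]=C$. Suppose there is none, and for each Borel $\varphi$ choose $y_\varphi\in C\setminus\varphi[Z]$. Let $g\colon C^\alpha\to C$ be a continuous injection. Its inverse is continuous on the compact set $g[C^\alpha]$, so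
\[
\varphi(u)=\pi\big(g^{-1}(u)(0)\big)\ \text{ for }u\in g[C^\alpha],\qquad \varphi(u)=0^\infty\ \text{ otherwise},
\]
is a Borel function. Let $y=y_\varphi$. Every $u\in g[j_y[C^\alpha]]$ satisfies $\varphi(u)=y$, so $u\notin Z$. Hence $g[j_y[C^\alpha]]\cap Z=\emptyset$. By Lemma~\ref{lem:use}, $|Z|<\mathfrak c$, a contradiction.

The mechanism is a trap. A prism of points defines a Borel coloring of those points by half of their first coordinate. If the coloring is not the desired map, it has a bad color, and the points of the prism that have the bad color still form a prism, which must miss $Z$.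

For general families the points of a prism are only \emph{codes} of sets. Two difficulties arise. First, a prism may contain many codes that are not in $Z$, and the sets they code may intersect; then the color of a point $u\in X$ is not well defined. Second, even when the sets are disjoint, a coloring of their union must be extended to a Borel map on $X$. Lusin's separation theorem handles the second difficulty. For the first, we want either to shrink the prism so that codes with different first coordinates have disjoint sets, or else to use the intersections to avoid $Z$. Which alternative we take depends on whether the relation ``the coded sets intersect'' is meager. To exploit either one, we need a lemma that finds, for a given comeager relation, a subprism on which the relation holds for many pairs.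

\section{A Mycielski-type lemma for prisms}\label{sec:mycielski}

This section is in ZFC. Fix $0<\alpha<\omega_1$ and write $W=C^\alpha$ and $\Phi=\Phi(\alpha)$. A \emph{basic box} in $W$ is a set $\{x:x(\beta)\supseteq t_\beta\ \forall\beta\in F\}$ with $F\subseteq\alpha$ finite and $t_\beta\in2^{<\omega}$. Basic boxes are nonempty and clopen, and they form a base of $W$.

\begin{lemma}\label{lem:mycielski}
If $G\subseteq W^2$ is comeager, there is $k\in\Phi$ such that $(k(x),k(y))\in G$ whenever $x(0)\ne y(0)$.
\end{lemma}

\begin{remark}
If $\alpha>1$, the condition $x(0)\ne y(0)$ cannot be relaxed to $x\neq y$. The set $G=\{(x,y):x(0)\ne y(0)\}$ is open and dense, but every $k\in\Phi$ satisfies $k(x)(0)=k(y)(0)$ whenever $x(0)=y(0)$. The singleton case used only the first coordinate for the coloring, so we may hope that the lemma as stated is enough; it is.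
\end{remark}

To see the idea, take $\alpha=2$. We look for $k(x)=(K_0(x(0)),K_1(x(0),x(1)))$ and choose the continuous functions $K_0,K_1$ generically. Suppose that finitely many digits of their values have been decided, depending only on $x(0){\restriction}N$ and $x(1){\restriction}N$, and that we want $(k(x),k(y))$ to enter an open dense set $D$. This requires prescribing further digits of all four values
\[
K_0(x(0)),\quad K_1(x(0),x(1)),\quad K_0(y(0)),\quad K_1(y(0),y(1)).
\]
If $x(0){\restriction}N\ne y(0){\restriction}N$, the digits of $k(x)$ and of $k(y)$ are prescribed on disjoint regions of arguments, in \emph{both} coordinates, and the prescriptions cannot conflict. If $x(0)=y(0)$, then $K_0$ takes one value and the prescriptions may clash. For general $\alpha$ the same happens: $x(0)$ is part of the argument of every $K_\beta$, so once $x(0)$ and $y(0)$ are separated, all coordinates of $k(x)$ and $k(y)$ can be prescribed independently.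

\begin{proof}[Proof of Lemma~\ref{lem:mycielski}]
For $\beta<\alpha$ let $\mathcal C_\beta$ be the space of continuous functions $C^{\beta+1}\to C$ with the uniform metric, which is complete. The countable product $\mathcal K=\prod_{\beta<\alpha}\mathcal C_\beta$ is completely metrizable, hence a Baire space. For $K\in\mathcal K$ define $k_K\colon W\to W$ by $k_K(x)(\beta)=K_\beta(x{\restriction}(\beta+1))$. Evaluation $(K_\beta,w)\mapsto K_\beta(w)$ is jointly continuous for the uniform metric, so $(K,x)\mapsto k_K(x)$ is jointly continuous on $\mathcal K\times W$. We show that $k_K$ is as required for comeagerly many $K$.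

\medskip
\noindent\emph{Finite approximations.} The sets
\[
V=\{K\in\mathcal K: K_\beta(w){\restriction}m=L_\beta(w){\restriction}m\ \ \forall\beta\in F\ \forall w\in C^{\beta+1}\},
\]
with $F\subseteq\alpha$ finite, $L\in\mathcal K$ and $m\in\omega$, form a base of $\mathcal K$. Fix such a $V$ and $n\in\omega$. For $\beta\in F$ the map $w\mapsto L_\beta(w){\restriction}m$ is continuous into the finite set $2^m$, so by compactness it depends on finitely many digits of finitely many coordinates of $w$. Hence there are a finite $H$ with $F\cup\{0\}\subseteq H\subseteq\alpha$ and $N\ge n$ such that for each $\beta\in F$ the string $L_\beta(w){\restriction}m$ depends only on the \emph{type}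
\[
\operatorname{tp}_\beta(w)=\big(w(\gamma){\restriction}N\big)_{\gamma\in H\cap(\beta+1)} .
\]
We define $\operatorname{tp}_\beta(w)$ by this formula for all $\beta<\alpha$ and $w\in C^{\beta+1}$, and let $T_\beta=(2^N)^{H\cap(\beta+1)}$ be the finite set of types. Let $T=(2^N)^H$, and for $\sigma\in T$ put $\sigma|\beta=\sigma{\restriction}(H\cap(\beta+1))\in T_\beta$. For $x\in W$ let $\sigma_x=(x(\gamma){\restriction}N)_{\gamma\in H}$; then $\operatorname{tp}_\beta(x{\restriction}(\beta+1))=\sigma_x|\beta$.

An \emph{assignment} is a function $p$ sending each pair $(\beta,\tau)$ with $\beta<\alpha$, $\tau\in T_\beta$ to a string $p(\beta,\tau)\in2^{<\omega}$, with $p(\beta,\tau)=\emptyset$ for all but finitely many pairs. An assignment $p'$ \emph{extends} $p$ if $p'(\beta,\tau)\supseteq p(\beta,\tau)$ for all $(\beta,\tau)$. For an assignment $p$ and $\sigma\in T$ let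
\[
[p,\sigma]=\{v\in W:v(\beta)\supseteq p(\beta,\sigma|\beta)\ \ \forall\beta<\alpha\},
\]
a basic box, and let $K^p\in\mathcal K$ be given by $K^p_\beta(w)=p(\beta,\operatorname{tp}_\beta(w))^\frown0^\infty$. These functions are locally constant, hence continuous, and
\begin{equation}\label{eq:inbox}
k_{K^p}(x)\in[p,\sigma_x]\qquad\text{for all }x\in W .
\end{equation}
Let $p_0(\beta,\tau)$ be the value of $L_\beta(\cdot){\restriction}m$ on arguments of type $\tau$ if $\beta\in F$, and $\emptyset$ otherwise. Then $p_0$ is an assignment, and $K^p\in V$ for every $p$ extending $p_0$.

\medskip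
\noindent\textbf{Claim A.} \emph{For $D\subseteq W^2$ open dense and $n\in\omega$, the set of $K$ such that $(k_K(x),k_K(y))\in D$ for all $(x,y)\in Q_n=\{(x,y):x(0){\restriction}n\ne y(0){\restriction}n\}$ is open and dense in $\mathcal K$.}

\smallskip
The set $\{(K,x,y):(k_K(x),k_K(y))\in D\}$ is open in $\mathcal K\times W^2$. Since $Q_n$ is compact, openness follows from the tube lemma. For density, let $V$ be given and use the notation above. List the finitely many pairs $(\sigma,\sigma')\in T^2$ with $\sigma(0)\ne\sigma'(0)$. Start with $p=p_0$ and treat the pairs one after another. Given the current $p$ and the pair $(\sigma,\sigma')$, the open set $[p,\sigma]\times[p,\sigma']$ meets $D$, so there are strings $a(\beta),a'(\beta)$, $\beta<\alpha$, with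
\[
\{v:v(\beta)\supseteq a(\beta)\ \forall\beta\}\times\{v':v'(\beta)\supseteq a'(\beta)\ \forall\beta\}\subseteq D,
\]
where $a(\beta)\supseteq p(\beta,\sigma|\beta)$ and $a'(\beta)\supseteq p(\beta,\sigma'|\beta)$ for all $\beta<\alpha$, with equality for all but finitely many $\beta$. Because $0\in H$ and $\sigma(0)\neq\sigma'(0)$, we have $\sigma|\beta\ne\sigma'|\beta$ for \emph{every} $\beta$. So we may redefine $p(\beta,\sigma|\beta):=a(\beta)$ and $p(\beta,\sigma'|\beta):=a'(\beta)$ for all $\beta$ without conflict, leaving the other values unchanged. The new $p$ is an assignment that extends the old one and satisfies $[p,\sigma]\times[p,\sigma']\subseteq D$. This inclusion persists when $p$ is extended further.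

The final $p$ extends $p_0$, so $K^p\in V$. If $(x,y)\in Q_n$, then $\sigma_x(0)\ne\sigma_y(0)$ because $N\ge n$, so by (\ref{eq:inbox}) $(k_{K^p}(x),k_{K^p}(y))\in[p,\sigma_x]\times[p,\sigma_y]\subseteq D$.

\medskip
\noindent\textbf{Claim B.} \emph{For $\beta<\alpha$ and $n\in\omega$, the set of $K$ such that $K_\beta(w)\ne K_\beta(w')$ for all $w,w'\in C^{\beta+1}$ with $w(\beta){\restriction}n\ne w'(\beta){\restriction}n$ is open and dense in $\mathcal K$.}

\smallskip
Openness again follows from joint continuity of evaluation and compactness of the set of pairs $(w,w')$ with $w(\beta){\restriction}n\ne w'(\beta){\restriction}n$. For density, let $V$ be given. Replacing $F$ by $F\cup\{\beta\}$ shrinks $V$ to a smaller nonempty basic set, so we may assume $\beta\in F\subseteq H$. Choose distinct strings $s_\tau$, $\tau\in T_\beta$, of equal length, and let $p(\beta,\tau)=p_0(\beta,\tau)^\frown s_\tau$ for $\tau\in T_\beta$ and $p=p_0$ elsewhere. Then $p$ extends $p_0$, so $K^p\in V$. Since all $p_0(\beta,\tau)$ have length $m$, the strings $p(\beta,\tau)$, $\tau\in T_\beta$, are distinct and of equal length. If $w(\beta){\restriction}n\neq w'(\beta){\restriction}n$, then $\operatorname{tp}_\beta(w)\neq\operatorname{tp}_\beta(w')$,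 as $\beta\in H$ and $N\ge n$. So $K^p_\beta(w)\neq K^p_\beta(w')$.

\medskip
\noindent\emph{Conclusion.} Let $D_i$, $i\in\omega$, be open dense with $\bigcap_iD_i\subseteq G$. By the Baire category theorem there is $K$ in the sets of Claim A for all $(D_i,n)$ and in the sets of Claim B for all $(\beta,n)$. Put $k=k_K$. By Claim B, $K_\beta(w)\ne K_\beta(w')$ whenever $w(\beta)\ne w'(\beta)$, so $k\in\Phi$ by Lemma~\ref{lem:criterion}. If $x(0)\ne y(0)$, then $(x,y)\in Q_n$ for some $n$, so $(k(x),k(y))\in\bigcap_iD_i\subseteq G$.
\end{proof}

The lemma has a version for rectangles, which we need for relations that are comeager in some box only.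

\begin{lemma}\label{lem:rectangle}
Let $B_0,B_1\subseteq W$ be basic boxes and let $G\subseteq B_0\times B_1$ be comeager in $B_0\times B_1$. Then there are $k_0,k_1\in\Phi$ with $k_i[W]\subseteq B_i$ for $i<2$ and $k_0[W]\times k_1[W]\subseteq G$.
\end{lemma}

\begin{proof}
Write $B_i=\{x:x(\beta)\supseteq t^i_\beta\ \forall\beta\in F\}$ with a common finite $F$ (using empty strings if necessary). Let $b_i(x)(\beta)=t^i_\beta{}^\frown x(\beta)$ for $\beta\in F$ and $b_i(x)(\beta)=x(\beta)$ otherwise. Then $b_i\in\Phi$ by Lemma~\ref{lem:criterion}, and $b_i$ is a homeomorphism of $W$ onto $B_i$. So $G'=\{(x,y):(b_0(x),b_1(y))\in G\}$ is comeager in $W^2$. Take $k$ from Lemma~\ref{lem:mycielski} for $G'$. Let $l_i\in\Phi$ be given by $l_i(x)(0)=\langle i\rangle^\frown x(0)$ and $l_i(x)(\beta)=x(\beta)$ for $\beta>0$, and put $k_i=b_i\circ k\circ l_i$. For all $x,y\in W$ we have $l_0(x)(0)\ne l_1(y)(0)$, so $(k(l_0(x)),k(l_1(y)))\in G'$, that is, $(k_0(x),k_1(y))\in G$.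
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

We recall the facts about analytic sets that are used. For every Polish space $X$ there is a \emph{universal} analytic set $U\subseteq C\times X$: it is analytic, and every analytic subset of $X$ is of the form $U_z=\{u\in X:(z,u)\in U\}$ for some $z\in C$. Analytic sets are closed under countable unions and intersections, continuous preimages, and projections along Polish spaces. They have the Baire property, so a nonmeager analytic set is comeager in some nonempty open set. Finally, by \emph{Lusin's separation theorem}, two disjoint analytic sets can be separated by a Borel set.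

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $U$ be a universal analytic set as above. For each $B\in\mathcal B$ fix a code $z_B$ with $U_{z_B}=B$, and let $Z=\{z_B:B\in\mathcal B\}$. Then $|Z|=\mathfrak c$, and $U_z\cap U_{z'}=\emptyset$ for distinct $z,z'\in Z$. Suppose that the theorem fails for $\mathcal B$. Then for every Borel $\varphi\colon X\to C$ there is $y_\varphi\in C$ such that
\begin{equation}\label{eq:star}
U_z\not\subseteq\varphi^{-1}[\{y_\varphi\}]\qquad\text{for all }z\in Z .
\end{equation}
We verify the hypothesis of Lemma~\ref{lem:use}. That lemma then gives $|Z|<\mathfrak c$, which is a contradiction.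

Let $0<\alpha<\omega_1$, $W=C^\alpha$, $\Phi=\Phi(\alpha)$, and let $g_0\colon W\to C$ be a continuous injection. We must find a member of $\Phi$ whose range is mapped by $g_0$ into $C\setminus Z$. Consider the relation
\[
M=\{(x,y)\in W^2:x\ne y\text{ and }U_{g_0(x)}\cap U_{g_0(y)}\ne\emptyset\},
\]
which says that $x$ and $y$ give distinct codes of intersecting sets. It is analytic: the first condition is open, and the second says that some $u\in X$ satisfies both $(g_0(x),u)\in U$ and $(g_0(y),u)\in U$. Hence $M$ has the Baire property.

\medskip
\noindent\emph{Case 1: $M$ is not meager.} There are many intersections, and $Z$ tolerates none of them. The relation $M$ is comeager in some $B_0\times B_1$ with basic boxes $B_0,B_1$. By Lemma~\ref{lem:rectangle}, applied to $M\cap(B_0\times B_1)$, there are $k_0,k_1\in\Phi$ with $k_0[W]\times k_1[W]\subseteq M$. Suppose that both $g_0[k_0[W]]$ and $g_0[k_1[W]]$ meet $Z$, say $g_0(x_0),g_0(x_1)\in Z$ with $x_i\in k_i[W]$. Then $(x_0,x_1)\in M$, so $x_0\ne x_1$ and $U_{g_0(x_0)}\cap U_{g_0(x_1)}\ne\emptyset$. Since $g_0$ is injective, $g_0(x_0)$ and $g_0(x_1)$ are distinct members of $Z$ coding intersecting sets, a contradiction. So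 $k_0$ or $k_1$ is as required.

\medskip
\noindent\emph{Case 2: $M$ is meager.} By Lemma~\ref{lem:mycielski}, applied to $W^2\setminus M$, there is $k\in\Phi$ with $(k(x),k(y))\notin M$ whenever $x(0)\ne y(0)$. Put $g=g_0\circ k$. If $x(0)\neq y(0)$, then $k(x)\ne k(y)$, and so $(k(x),k(y))\notin M$ gives
\begin{equation}\label{eq:disjoint}
x(0)\neq y(0)\ \Longrightarrow\ U_{g(x)}\cap U_{g(y)}=\emptyset .
\end{equation}
Now the argument of Section~\ref{sec:singletons} can be run, with $\pi$, $e_y$ and $j_y$ as defined there. Let $A=\bigcup_{x\in W}U_{g(x)}$. By (\ref{eq:disjoint}) the function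
\[
\varphi_0\colon A\to C,\qquad \varphi_0(u)=\pi(x(0))\ \text{ for any }x\in W\text{ with }u\in U_{g(x)},
\]
is well defined. To extend it to a Borel function on $X$, let for $n\in\omega$ and $i<2$
\[
A_n^i=\{u\in A:\varphi_0(u)(n)=i\}=\{u:\exists x\in W\ \big(\pi(x(0))(n)=i\ \wedge\ (g(x),u)\in U\big)\}.
\]
These sets are analytic, and $A_n^0\cap A_n^1=\emptyset$. By Lusin separation there is a Borel set $D_n\supseteq A_n^1$ disjoint from $A_n^0$. Define $\varphi\colon X\to C$ by $\varphi(u)(n)=1\iff u\in D_n$. Then $\varphi$ is Borel and extends $\varphi_0$.

Let $y=y_\varphi$ be as in (\ref{eq:star}). For $x\in W$ and $u\in U_{g(j_y(x))}$ we get $\varphi(u)=\pi(j_y(x)(0))=y$. So $U_{g(j_y(x))}\subseteq\varphi^{-1}[\{y_\varphi\}]$, and by (\ref{eq:star}) $g(j_y(x))\notin Z$. Hence $g_0$ maps the range of $k\circ j_y\in\Phi$ into $C\setminus Z$, as required.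
\end{proof}

Analyticity is used three times: to code the members of $\mathcal B$ by reals, to obtain the Baire property of $M$, and to separate $A_n^0$ from $A_n^1$. Disjointness of the members of $\mathcal B$ is used in Case 1. The equality $|\mathcal B|=\mathfrak c$ is used only for the contradiction with Lemma~\ref{lem:use}.

\section{Strengthening, sharpness and a reformulation}\label{sec:further}

Property (M) is defined by the same formula for any family $I\subseteq\mathcal P(X)$, with ``positive'' meaning ``not in $I$''. For the equivalence with the existence of disjoint positive sets, closure of $I$ under unions is irrelevant.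

\begin{theorem}[$\mathrm{CPA}_{\rm prism}$]\label{thm:strong}
Let $X$ be an uncountable Polish space.
\begin{enumerate}
\item[\textup{(1)}] In Theorem~\ref{thm:main}, $\varphi$ can be chosen so that every fiber contains $\mathfrak c$ members of $\mathcal B$.
\item[\textup{(2)}] For every $I\subseteq\mathcal P(X)$ closed under subsets, the following are equivalent:
\begin{enumerate}
\item[\textup{(a)}] $I$ has \textup{(M)};
\item[\textup{(b)}] there are $\mathfrak c$ pairwise disjoint nonempty Borel sets not in $I$;
\item[\textup{(c)}] there are $\mathfrak c$ pairwise disjoint nonempty analytic sets not in $I$.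
\end{enumerate}
\end{enumerate}
\end{theorem}

\begin{proof}
(1) Let $\varphi$ be as in Theorem~\ref{thm:main}, and let $\pi(c)(n)=c(2n)$ as before. The fiber of $\pi\circ\varphi$ over $y$ is the disjoint union of the $\mathfrak c$ fibers $\varphi^{-1}[\{c\}]$ with $\pi(c)=y$. Each of these contains a member of $\mathcal B$, and members in different fibers are distinct because they are nonempty. So $\pi\circ\varphi$ works.

(2) If $I=\emptyset$, all three statements hold. Every subset of $X$, including $\emptyset$, is outside $I$, so any constant map $X\to C$ witnesses (a), and the singletons of $X$ witness (b) and (c).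

Let $I\ne\emptyset$. Since $I$ is closed under subsets, $\emptyset\in I$, so sets not in $I$ are nonempty. For (a)$\Rightarrow$(b), if $f\colon X\to Y$ witnesses (M), its fibers are $|Y|=\mathfrak c$ pairwise disjoint Borel sets not in $I$, hence nonempty. The implication (b)$\Rightarrow$(c) is trivial. For (c)$\Rightarrow$(a), apply Theorem~\ref{thm:main} to the given family. Every fiber of $\varphi$ contains a set not in $I$, so it is not in $I$.
\end{proof}

The next proposition shows that neither the number of sets nor their definability can be relaxed. Its proof uses the countable chain condition for the meager ideal: \emph{a pairwise disjoint family of nonmeager Borel subsets of $C$ is countable}, since each of them is comeager in some nonempty set of a fixed countable base, and two disjoint sets cannot be comeager in the same nonempty open set.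

\begin{proposition}[ZFC]\label{prop:sharp}
\begin{enumerate}
\item[\textup{(1)}] For every infinite cardinal $\kappa<\mathfrak c$ there is a $\sigma$-ideal on $C\times C$ that contains all singletons, has $\kappa$ pairwise disjoint positive closed sets, and does not have \textup{(M)}.
\item[\textup{(2)}] The meager ideal on $C$ does not have \textup{(M)}, but it has $\mathfrak c$ pairwise disjoint positive (non-Borel) sets.
\end{enumerate}
\end{proposition}

\begin{proof}
(1) Choose $S\subseteq C$ with $|S|=\kappa$, and let $I$ be the family of all $A\subseteq C\times C$ such that $A_s=\{t:(s,t)\in A\}$ is meager for all $s\in S$. This is a $\sigma$-ideal containing all singletons. The sets $\{s\}\times C$, $s\in S$, are closed, pairwise disjoint and positive. Let $f\colon C\times C\to Y$ be Borel, with $Y$ uncountable Polish. For each $s\in S$ the sections $(f^{-1}[\{y\}])_s$, $y\in Y$, are pairwise disjoint Borel sets, so at most countably many of them are nonmeager. A fiber is positive only if its section at some $s\in S$ is nonmeager. Hence at most $\kappa\cdot\omega=\kappa<\mathfrak c=|Y|$ fibers are positive, and (M) fails.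

(2) A witness to (M) would give uncountably many disjoint nonmeager Borel sets, so (M) fails. Next, enumerate $\mathrm{Perf}(C)\times\mathfrak c$ in order type $\mathfrak c$. When $(P,\xi)$ is reached, choose a point of $P$ that has not been chosen before and put it into $E_\xi$. This is possible because $|P|=\mathfrak c$. The sets $E_\xi$, $\xi<\mathfrak c$, are pairwise disjoint, and each of them meets every perfect set. Each $E_\xi$ is nonmeager, since otherwise its complement would be comeager, would contain a perfect set, and this perfect set would miss $E_\xi$. Each $E_\xi$ is uncountable, because it meets each of $\mathfrak c$ disjoint perfect sets, and contains no perfect set, because a perfect subset would miss $E_\eta$ for $\eta\ne\xi$. An uncountable Borel set contains a perfect set, so $E_\xi$ is not Borel.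
\end{proof}

Finally, the existence of an ideal as in the question can be expressed without mentioning ideals.

\begin{proposition}[ZFC]\label{prop:reform}
For an uncountable Polish space $X$ the following are equivalent:
\begin{enumerate}
\item[\textup{(i)}] There is an ideal on $X$ without \textup{(M)} that has $\mathfrak c$ pairwise disjoint positive Borel sets.
\item[\textup{(ii)}] There are a family $\mathcal B$ of $\mathfrak c$ pairwise disjoint nonempty Borel subsets of $X$ and points $y_f\in C$, one for each Borel $f\colon X\to C$, such that no $B\in\mathcal B$ is covered by finitely many of the sets $f^{-1}[\{y_f\}]$.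
\end{enumerate}
If \textup{(i)} fails, then every $Z\subseteq X$ of size $\mathfrak c$ is mapped onto $C$ by some Borel function $X\to C$.
\end{proposition}

\begin{proof}
(i)$\Rightarrow$(ii): Let $I$ be an ideal as in (i), and let $\mathcal B$ be a family of $\mathfrak c$ pairwise disjoint positive Borel sets. Since (M) fails, for each Borel $f\colon X\to C$ we can choose $y_f$ with $f^{-1}[\{y_f\}]\in I$. Positive sets are nonempty and are not covered by finitely many sets from $I$.

(ii)$\Rightarrow$(i): Let $I$ be the ideal generated by the sets $f^{-1}[\{y_f\}]$, that is, the family of subsets of their finite unions. The members of $\mathcal B$ are positive by (ii). No Borel $f\colon X\to C$ witnesses (M), because its fiber over $y_f$ is in $I$. Since all uncountable Polish spaces are Borel isomorphic, no Borel map into another uncountable Polish space does either, and so $I$ does not have (M).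

For the last statement, let $Z\subseteq X$ with $|Z|=\mathfrak c$, and consider the ideal $I_Z=\{A\subseteq X:A\cap Z=\emptyset\}$. The singletons $\{z\}$, $z\in Z$, are $\mathfrak c$ pairwise disjoint positive Borel sets. Since (i) fails, $I_Z$ has (M), witnessed by a Borel $f\colon X\to C$. All fibers of $f$ meet $Z$, that is, $f[Z]=C$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{cp} K. Ciesielski and J. Pawlikowski, \emph{The Covering Property Axiom, CPA: A Combinatorial Core of the Iterated Perfect Set Model}, Cambridge Tracts in Math.\ 164, Cambridge University Press, 2004.
\bibitem{cov} \emph{Covering Properties of Ideals}, \texttt{http://im0.p.lodz.pl/\~{}sglab/szymon/coverings8.pdf}.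
\end{thebibliography}
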